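# Fields of definition of 2-group Belyi maps

## 1. Abelian and dihedral covers have equations over $\mathbb{Q}$

Fix $\overline{\mathbb Q}\subset\mathbb C$, and write $G_K=\mathrm{Gal}(\overline{\mathbb Q}/K)$ for a subfield $K\subseteq\overline{\mathbb Q}$.

**Definition (Belyi map).** A Belyi map is a finite morphism $\phi\colon X\to\mathbb P^1$ over $\overline{\mathbb Q}$, with $X$ a nonsingular projective irreducible curve, that is unramified outside $\{0,1,\infty\}$. Two Belyi maps $\phi,\phi'$ are isomorphic if there is an isomorphism $\iota\colon X\to X'$ over $\overline{\mathbb Q}$ with $\phi'\circ\iota=\phi$.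

Isomorphism classes of degree $d$ are in bijection with triples $(\sigma_0,\sigma_1,\sigma_\infty)\in S_d^3$ with $\sigma_0\sigma_1\sigma_\infty=1$ that generate a transitive group, up to simultaneous conjugation. The group $\langle\sigma_0,\sigma_1\rangle$ is the monodromy group. The map is *Galois* if $\overline{\mathbb Q}(X)/\overline{\mathbb Q}(t)$ is Galois. The monodromy group is then isomorphic to $\mathrm{Aut}(\phi)$ and has order $d$, and Galois Belyi maps with group $G$ correspond to generating triples of $G$ up to $\mathrm{Aut}(G)$. A *$p$-group Belyi map* is a Galois Belyi map whose monodromy group is a $p$-group.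

**Definition (field of definition).** The map $\phi$ is defined over $K$ if there are a curve $X_0$ and a morphism $\phi_0\colon X_0\to\mathbb P^1$, both over $K$, whose base change to $\overline{\mathbb Q}$ is isomorphic to $\phi$. The automorphisms of $\phi$ need not be defined over $K$: the map $z\mapsto z^n$ is defined over $\mathbb Q$, its deck transformations $z\mapsto\zeta_n z$ only over $\mathbb Q(\zeta_n)$.

We begin with the case where one can write equations.

**Proposition 1.** Every Galois Belyi map with abelian monodromy group is defined over $\mathbb Q$.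

*Proof.* Let $k=\overline{\mathbb Q}(t)$, let $L=\overline{\mathbb Q}(X)$, and let $n$ be the exponent of the group. By Kummer theory $L$ is generated over $k$ by $n$-th roots of finitely many $b_j\in k^\times$. Let $P\neq 0,1,\infty$ be a point of $\mathbb P^1$. Since $L/k$ is unramified over $P$, the element $b_j^{1/n}$ has integral valuation at places over $P$ (normalized on $k$), so $n$ divides the order of $b_j$ at $P$. Constants are $n$-th powers in $\overline{\mathbb Q}$. Hence, after changing $b_j$ by an $n$-th power, $b_j=t^{r_j}(1-t)^{s_j}$.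

Now let $v^n=t$ and $w^n=1-t$. Then $v^n+w^n=1$ is the Fermat curve, which is smooth as a projective plane curve, hence irreducible over $\overline{\mathbb Q}$. Let $M_0=\mathbb Q(v,w)$ be its function field over $\mathbb Q$; so $\mathbb Q$ is algebraically closed in $M_0$. We may embed $L$ as $k(v^{r_j}w^{s_j}:j)$ in $\overline{\mathbb Q}(v,w)$. Put $L_0=\mathbb Q(t)(v^{r_j}w^{s_j}:j)\subseteq M_0$. Since $\mathbb Q$ is algebraically closed in $L_0$, this is the function field of a geometrically irreducible curve over $\mathbb Q$ with a map $t$ to $\mathbb P^1$, and its base change has function field $\overline{\mathbb Q}L_0=L$. $\square$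

**Example (dihedral groups).** Let $m\ge3$ and $\phi_m(z)=\dfrac{(z^m+1)^2}{4z^m}$, of degree $2m$. It is invariant under $z\mapsto\zeta_mz$ and $z\mapsto 1/z$, so it is Galois with dihedral group $D_m$ of order $2m$. Since $\phi_m-1=(z^m-1)^2/(4z^m)$, it is ramified with index $2$ over $0$ and $1$ and with index $m$ over $\infty$; Riemann–Hurwitz reads $4m-2=m+m+2(m-1)$, so there is no other branching. These are all the dihedral cases up to permuting $0,1,\infty$ by a Möbius map over $\mathbb Q$. Indeed, in a generating triple of $D_m$ with product $1$ the number of reflections is even and not zero, so it is two. If $\sigma_0,\sigma_1$ are the reflections, then $\rho=\sigma_0\sigma_1$ generates the rotations, and by the presentation $\langle\rho,s\mid\rho^m,s^2,(s\rho)^2\rangle$ all pairs (generator of the rotations, reflection) are equivalent under $\mathrm{Aut}(D_m)$. So dihedral Belyi maps are defined over $\mathbb Q$.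

An *abelian number field* is a finite Galois extension of $\mathbb Q$ with abelian group. The source "2-Group Belyi Maps", https://github.com/michaelmusty/thesis, contains the following conjecture, with these cases known: degree $d\le256$, and abelian or dihedral monodromy.

**Conjecture.** Every 2-group Belyi map is defined over an abelian number field.

What changes for a general 2-group? There is no equation to look at, and the group is a tower of abelian layers. For a (profinite) group $G$ let $G'=[G,G]$, $G''=[G',G']$, $G'''=[G'',G'']$. The derived length is the number of steps needed to reach $1$, and $G$ is *metabelian* if $G''=1$. Dihedral groups are metabelian. The Sylow 2-subgroup $P=D_4\wr C_2$ of $S_8$ (with $|D_4|=8$) has derived length $3$. Indeed $P'$ contains all $(a,a^{-1})$, so it projects onto the first factor $D_4$ and $P''$ projects onto $D_4'\ne1$; and $P'\subseteq D_4\times D_4$ is metabelian. The conjecture turns out to hold in derived length at most two and to break exactly at three. Here are the statements to be proved.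

**Theorem A.** There is a 2-group Belyi map not defined over any abelian number field. So the conjecture is false.

**Theorem B.** Let $\phi$ be a Galois Belyi map whose monodromy group is any finite metabelian group, and let $n=\mathrm{lcm}(\mathrm{ord}\,\sigma_0,\mathrm{ord}\,\sigma_1)$. Then $\phi$ is defined over $\mathbb Q(\zeta_n)$.

**Theorem C.** For every prime $p$ there is a Galois Belyi map whose monodromy group $G$ is a $p$-group of derived length exactly $3$, with $[G'',G']=1$, not defined over any abelian number field.

**Theorem D.** (a) For every prime $p$, the compositum of the fields of moduli of all $p$-group Belyi maps is the fixed field of the kernel of $\rho_p\colon G_{\mathbb Q}\to\mathrm{Out}(\pi_1(\mathbb P^1_{\overline{\mathbb Q}}\setminus\{0,1,\infty\})^{(p)})$, where $(p)$ denotes the maximal pro-$p$ quotient. (b) For $p=2$, the Galois closure over $\mathbb Q$ of such a field of moduli has 2-power degree. (c) For every $m$ there is a 2-group Belyi map not defined over any finite Galois extension $L/\mathbb Q$ whose Galois group is solvable of derived length $\le m$.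 (The conjecture is the case $m=1$.)

Theorem A is the case $p=2$ of Theorem C. We shall also get it a second way in Section 7.

## 2. Fields of definition seen in the fundamental group

Conventions: $[a,b]=aba^{-1}b^{-1}$. In profinite groups, commutator subgroups and "generated" are meant topologically (take closures); homomorphisms and automorphisms are continuous.

Let $U=\mathbb P^1_{\mathbb Q}\setminus\{0,1,\infty\}$ and $\hat\Pi=\pi_1(U_{\overline{\mathbb Q}})$. This is the free profinite group on $x,y$, where $x,y,z$ generate inertia groups over $0,1,\infty$ and $xyz=1$. There is an exact sequence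
$$1\to\hat\Pi\to\pi_1(U)\to G_{\mathbb Q}\to1,\tag{1}$$
and $\pi_1(U_K)$ is the preimage of $G_K$. Connected finite étale covers of $U_K$ correspond to open subgroups $H\le\pi_1(U_K)$ up to conjugacy. The cover is geometrically connected exactly when $H\to G_K$ is onto, and then its base change to $\overline{\mathbb Q}$ corresponds to $H\cap\hat\Pi$.

Galois Belyi maps up to isomorphism thus correspond to open normal subgroups $N\lhd\hat\Pi$. Write $\phi_N$ for the map attached to $N$; its group is $\hat\Pi/N$, and $\sigma_0,\sigma_1$ are the images of $x,y$.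

**Definition (lift).** A lift of $\sigma\in G_{\mathbb Q}$ is an element $\tilde\sigma\in\pi_1(U)$ over $\sigma$. It acts on $\hat\Pi$ by conjugation, and two lifts differ by an element of $\hat\Pi$. Hence for normal $N\lhd\hat\Pi$ the group ${}^\sigma N=\tilde\sigma N\tilde\sigma^{-1}$ depends only on $\sigma$.

**Lemma 2.** For $K\subseteq\overline{\mathbb Q}$, the map $\phi_N$ is defined over $K$ if and only if ${}^\sigma N=N$ for all $\sigma\in G_K$. Consequently $\phi_N$ is defined over the number field $K_N$ fixed by $\mathrm{Stab}_{G_{\mathbb Q}}(N)$, every field of definition contains $K_N$, and $\phi_N$ is defined over some abelian number field if and only if ${}^\sigma N=N$ for all $\sigma\in G_{\mathbb Q^{ab}}$, where $\mathbb Q^{ab}$ is the maximal abelian extension of $\mathbb Q$.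

*Proof.* **Step 1: a model forces stability.** A model over $K$ restricts over $U_K$ to a finite étale, geometrically connected cover. It gives an open $H\le\pi_1(U_K)$, onto $G_K$, with $H\cap\hat\Pi$ conjugate in $\hat\Pi$ to $N$, hence equal to $N$. Thus $H$ normalizes $N$. So does $\hat\Pi$, hence so does $H\hat\Pi=\pi_1(U_K)$.

**Step 2: stability produces a model.** Let $N$ be normal in $\pi_1(U_K)$. The rational point $t=2$ of $U$ gives a section $s\colon G_K\to\pi_1(U_K)$, so $\pi_1(U_K)=\hat\Pi\rtimes s(G_K)$. The subgroup $H=N\,s(G_K)$ is compact, hence closed, of finite index $[\hat\Pi:N]$, hence open; also $H\cap\hat\Pi=N$ and $H$ maps onto $G_K$. It defines a geometrically connected cover of $U_K$. Normalizing $\mathbb P^1_K$ in its function field gives a smooth projective curve with a map to $\mathbb P^1_K$, a model of $\phi_N$.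

**Step 3: the minimal field.** The group $\pi_1(U)$ permutes the finitely many subgroups of $\hat\Pi$ of index $[\hat\Pi:N]$, so the normalizer of $N$ in $\pi_1(U)$ is closed of finite index, hence open. It contains $\hat\Pi$, so its image $\mathrm{Stab}(N)$ in $G_{\mathbb Q}$ is open. By the first claim, $\phi_N$ is defined over $K$ iff $G_K\subseteq\mathrm{Stab}(N)$ iff $K\supseteq K_N$. If $K$ is abelian then $K_N\subseteq K\subseteq\mathbb Q^{ab}$, so $G_{\mathbb Q^{ab}}\subseteq \mathrm{Stab}(N)$. Conversely, if $G_{\mathbb Q^{ab}}\subseteq\mathrm{Stab}(N)$ then $K_N$ is a finite subextension of $\mathbb Q^{ab}$, hence abelian. $\square$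

Applying $\sigma$ to the coefficients of $\phi_N$ gives the map belonging to the translate of $N$ under $\tilde\sigma$ or $\tilde\sigma^{-1}$ (depending on conventions). So $\mathrm{Stab}(N)$ is the group of $\sigma$ with $\phi_N^\sigma\cong\phi_N$, and $K_N$ is the *field of moduli* of $\phi_N$.

How does a lift act on $x$ and $y$? Let $\chi\colon G_{\mathbb Q}\to\hat{\mathbb Z}^\times$ be the cyclotomic character.

**Lemma 3 (normalized lifts).** Every $\sigma\in G_{\mathbb Q}$ has a lift whose conjugation action $\alpha$ on $\hat\Pi$ satisfies
$$\alpha(x)=x^{\chi(\sigma)},\qquad\alpha(y)=f^{-1}y^{\chi(\sigma)}f,\qquad f\in\hat\Pi'.\tag{2}$$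

*Proof.* The decomposition group in $\pi_1(U)$ of the place over $0$ with inertia group $\overline{\langle x\rangle}\cong\hat{\mathbb Z}(1)$ maps onto $G_{\mathbb Q}$, because $0$ is rational, and acts on inertia through $\chi$. So some lift sends $x$ to $x^{\chi(\sigma)}$. In the same way some lift sends $y$ to $y^{\chi(\sigma)}$. As lifts differ by $\hat\Pi$, we can choose $\tilde\sigma$ with $\tilde\sigma x\tilde\sigma^{-1}=x^{\chi(\sigma)}$ and $\tilde\sigma y\tilde\sigma^{-1}=f^{-1}y^{\chi(\sigma)}f$ for some $f\in\hat\Pi$. Since $\hat\Pi^{ab}$ is generated by the images of $x,y$, write $f=y^jf_1x^i$ with $i,j\in\hat{\mathbb Z}$, $f_1\in\hat\Pi'$. The factor $y^j$ commutes with $y^{\chi(\sigma)}$, so $\tilde\sigma y\tilde\sigma^{-1}=x^{-i}f_1^{-1}y^{\chi(\sigma)}f_1x^i$. The lift $x^i\tilde\sigma$ still sends $x$ to $x^{\chi(\sigma)}$ and sends $y$ to $f_1^{-1}y^{\chi(\sigma)}f_1$. $\square$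

This gives Proposition 1 again, without equations. If $\hat\Pi/N$ is abelian, then $N\supseteq\hat\Pi'$, and $\sigma$ acts on $\hat\Pi^{ab}\cong\hat{\mathbb Z}^2$ as multiplication by the unit $\chi(\sigma)$. A scalar preserves every closed subgroup, so ${}^\sigma N=N$ for all $\sigma\in G_{\mathbb Q}$. This form of the argument generalizes: look for scalars.

## 3. Metabelian covers live over cyclotomic fields

Fix a prime $p$, and let $\Pi$ be the maximal pro-$p$ quotient of $\hat\Pi$, the free pro-$p$ group on $x,y$. The next lemma is needed for $\hat\Pi$ now and for $\Pi$ later. So let $F=\hat\Pi$ with $R=\hat{\mathbb Z}$, or $F=\Pi$ with $R=\mathbb Z_p$. Then $F^{ab}\cong R^2$ with basis $\bar x,\bar y$.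

**Definition (the module $A$).** $\Lambda=R[[F^{ab}]]$ is the completed group ring, the inverse limit of the rings $(R/m)[Q]$ over $m\ge1$ and finite quotients $Q$ of $F^{ab}$; it is commutative. Put $A=F'/F''$, written additively. Conjugation by $g\in F$ acts on $A$ through its image $\bar g\in F^{ab}$, and this makes $A$ a $\Lambda$-module. Closed subgroups of $A$ stable under conjugation are $\Lambda$-submodules. Let $e\in A$ be the class of $[x,y]$.

For orientation: $\mathbb Z_p[[\mathbb Z_p]]\cong\mathbb Z_p[[X]]$, the generator of $\mathbb Z_p$ going to $1+X$. Likewise for $F=\Pi$ we have $\Lambda=\mathbb Z_p[[X,Y]]$ with $\bar x=1+X$, $\bar y=1+Y$.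

**Lemma 4.** We have $A=\Lambda e$. Let $f\in F'$ have class $he$ in $A$, $h\in\Lambda$, and let $\beta\colon F\to F$ be the endomorphism $x\mapsto x$, $y\mapsto f^{-1}yf$. Then, in $A$, for all $g\in F$,
$$\beta(g)g^{-1}=-(\bar y-1)h\cdot[g,x].\tag{3}$$
In particular $\beta(N)\subseteq N$ for every closed normal subgroup $N\supseteq F''$.

*Proof.* **Step 1: $e$ generates $A$.** Modulo the closed normal subgroup generated by $[x,y]$ the group $F$ becomes abelian, so that subgroup is $F'$. Hence $A$ is topologically generated by the conjugates of $e$. They lie in $\Lambda e$, which is closed because $\Lambda$ is compact. So $A=\Lambda e$.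

**Step 2: both sides of (3) are 1-cocycles.** Since $\beta$ is trivial on $F^{ab}$, $\delta(g)=\beta(g)g^{-1}$ lies in $F'$; take its class in $A$. Then
$$\delta(gg')=\beta(g)\delta(g')\beta(g)^{-1}\cdot\beta(g)g^{-1}=\delta(g)+\bar g\,\delta(g').$$
Put $\varepsilon(g)=[g,x]$. From $[gg',x]=g[g',x]g^{-1}\cdot[g,x]$ we get $\varepsilon(gg')=\varepsilon(g)+\bar g\,\varepsilon(g')$. Because $\Lambda$ is commutative, $-(\bar y-1)h\,\varepsilon$ satisfies the same rule.

**Step 3: compare on generators.** We have $\delta(x)=0=\varepsilon(x)$. Next, $\delta(y)=f^{-1}\cdot yfy^{-1}=(\bar y-1)he$, and $\varepsilon(y)=[y,x]=-e$. So the two cocycles agree on $x$ and $y$. Their difference $d$ is a continuous cocycle, and $\{g:d(g)=0\}$ is a closed subgroup by the cocycle rule. It contains $x,y$, so it is $F$.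

**Step 4: normal subgroups.** Let $g\in N$. Then $[g,x]=g\cdot xg^{-1}x^{-1}\in N\cap F'$. The image of $N\cap F'$ in $A$ is a $\Lambda$-submodule, so by (3) the class of $\beta(g)g^{-1}$ lies in it. As $N\supseteq F''$, we get $\beta(g)g^{-1}\in N$. $\square$

*Proof of Theorem B.* Let $q\colon\hat\Pi\to G$ be the quotient map, $N=\ker q\supseteq\hat\Pi''$, and $n=\mathrm{lcm}(\mathrm{ord}\,q(x),\mathrm{ord}\,q(y))$. Let $\sigma\in G_{\mathbb Q(\zeta_n)}$, with $\alpha$ and $f$ as in (2), and let $\beta$ be the endomorphism of Lemma 4 for this $f$. Since $\chi(\sigma)\equiv1\bmod n$, we have $q(\alpha(x))=q(x)$ and $q(\alpha(y))=q(f)^{-1}q(y)q(f)$, so $q\circ\alpha=q\circ\beta$. For $g\in N$, Lemma 4 gives $\beta(g)\in N$, so $q(\alpha(g))=1$. Hence $\alpha(N)\subseteq N$, with equality because both have the same index. So ${}^\sigma N=N$ for all $\sigma\in G_{\mathbb Q(\zeta_n)}$; apply Lemma 2. $\blacksquare$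

In particular the conjecture is true for all metabelian 2-groups.

## 4. The next layer: $u\otimes u$ against the diagonal

The natural next attempt is to repeat this one layer higher: show that $\sigma\in G_{\mathbb Q^{ab}}$ acts on the layer $F''/[F'',F']$ through scalars that every normal subgroup respects. We carry this out until it stops. From here on $F=\Pi$, so $\Lambda=\mathbb Z_p[[X,Y]]$, and $\gamma_3(F')=[F'',F']$.

**Lemma 5.** $A$ is a free $\Lambda$-module with basis $e$.

*Proof.* By Lemma 4 it remains to show that $\lambda e=0$ forces $\lambda=0$. We do this by mapping $F$ to a group where $e$ is visible. The semidirect product $\Lambda^2\rtimes F^{ab}$, with $(v,g)(v',g')=(v+gv',gg')$, is pro-$p$. As $F$ is free pro-$p$, there is a homomorphism $g\mapsto(D(g),\bar g)$ with $D(x)=(1,0)$ and $D(y)=(0,1)$. So $D(gg')=D(g)+\bar gD(g')$; for example $D(xyx^{-1})=D(x)+\bar xD(y)-\bar yD(x)=(1-\bar y,\bar x)$. On $F'$ the map $D$ is a homomorphism into the abelian group $\Lambda^2$, so it kills $F''$, and $D(gwg^{-1})=\bar gD(w)$ for $w\in F'$. It therefore induces a $\Lambda$-linear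 map $A\to\Lambda^2$. From $xy=[x,y]yx$ we get $D([x,y])=D(xy)-D(yx)=(1,\bar x)-(\bar y,1)=(-Y,X)$. If $\lambda e=0$ then $\lambda\cdot(-Y,X)=0$, so $\lambda=0$. $\square$

Let $\sigma\in G_{\mathbb Q^{ab}}$. Then $\chi(\sigma)=1$, and by (2) some lift acts on $F$ by
$$\alpha(x)=x,\qquad\alpha(y)=f^{-1}yf,\qquad f\in F',\quad f\equiv he\ \text{ in }A.\tag{4}$$
For $a\in A$, lifted to $g\in F'$, the class of $[g,x]=g\cdot xg^{-1}x^{-1}$ is $a-\bar xa=-Xa$. So (3) gives $\alpha(a)-a=XYh\,a$:
$$\alpha\text{ acts on }A\text{ as multiplication by }u=1+XYh.\tag{5}$$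

To see the next layer we use a bilinear form. Let
$$S=\mathbb Z_p[[F^{ab}\times F^{ab}]]=\mathbb Z_p[[X_1,Y_1,X_2,Y_2]],$$
a domain. For $a,b\in\Lambda$ put $a\otimes b=a(X_1,Y_1)\,b(X_2,Y_2)\in S$. Let $\Delta\colon\Lambda\to S$ be the continuous ring homomorphism with $\Delta(\bar g)=\bar g\otimes\bar g$ for $g\in F$, that is,
$$\Delta(v)=v(X_1+X_2+X_1X_2,\;Y_1+Y_2+Y_1Y_2).$$
Identify $A=\Lambda e$ with $\Lambda$.

**Lemma 6.** There is a continuous homomorphism $\theta\colon F''\to S$ that kills $\gamma_3(F')$ and satisfies, for $r,s\in F'$ with classes $\bar r,\bar s\in A$, for $w\in F''$, and for $g\in F$,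
$$\theta([r,s])=\bar r\otimes\bar s-\bar s\otimes\bar r,\qquad\theta(gwg^{-1})=\Delta(\bar g)\,\theta(w),\qquad\theta(\alpha(w))=(u\otimes u)\,\theta(w).\tag{6}$$

*Proof.* **Step 1: a Heisenberg group.** Let $\mathcal H=A\times S$ with $(a,s)(b,t)=(a+b,\,s+t+a\otimes b)$. Bilinearity of $\otimes$ makes this a group. It is compact and totally disconnected with continuous operations, and an extension of pro-$p$ groups, so it is pro-$p$. The subgroup $0\times S$ is central. Comparing $(a,s)(b,t)$ with $(b,t)(a,s)$, the commutator of $(a,s)$ and $(b,t)$ is $(0,\,a\otimes b-b\otimes a)$.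

**Step 2: lift $F'$ to it.** A closed subgroup of a free pro-$p$ group is free pro-$p$, and free pro-$p$ groups are projective (Serre, *Cohomologie galoisienne*, I.§3.4 and §4.2). So $F'\to A$ lifts to a homomorphism $F'\to\mathcal H$. It maps $F''$ into $0\times S$; let $\theta$ be the resulting map $F''\to S$. The first formula in (6) is Step 1. Since $0\times S$ is central, $\theta$ kills $[F'',F']$.

**Step 3: equivariance.** In each remaining formula both sides are continuous homomorphisms in $w\in F''$, so it is enough to check commutators $w=[r,s]$, which generate $F''$. Conjugation by $g$ replaces $\bar r,\bar s$ by $\bar g\bar r,\bar g\bar s$, which multiplies $\bar r\otimes\bar s-\bar s\otimes\bar r$ by $\bar g\otimes\bar g=\Delta(\bar g)$. By (5), $\alpha$ replaces $\bar r,\bar s$ by $u\bar r,u\bar s$, which multiplies it by $u\otimes u$. $\square$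

Here the attempt stops. On this layer $\alpha$ is still multiplication by an element of a commutative ring, namely $u\otimes u\in S$. But a normal subgroup of $F$ inside $F''$ is only known to be stable under conjugation by $F$, that is, under the smaller ring $\Delta(\Lambda)$. In the metabelian layer the ring containing the scalar and the ring acting by conjugation were the same; now they differ. For example, if $h=1$, so $u=1+XY$, then $u\otimes u=(1+X_1Y_1)(1+X_2Y_2)$ has no term $X_2Y_1$, while $\Delta(u)=1+(X_1+X_2+X_1X_2)(Y_1+Y_2+Y_1Y_2)$ has one.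

So we turn around and use the mismatch to find a normal subgroup that moves.

**Proposition 7.** Let $e=[x,y]\in F$, $w_0=[e,xex^{-1}]$, and let $N_0$ be the closed normal subgroup of $F$ generated by $w_0$ and $\gamma_3(F')$. If $\alpha(N_0)=N_0$, then $u=1$ and $\alpha$ acts trivially on $F/F''$.

*Proof.* **Step 1: locate $\theta(N_0)$.** Under $A=\Lambda$ the class of $e$ is $1$ and that of $xex^{-1}$ is $\bar x$, so
$$\theta(w_0)=1\otimes\bar x-\bar x\otimes1=(1+X_2)-(1+X_1)=X_2-X_1\neq0.$$
The group $N_0\subseteq F''$ is generated by the conjugates of $w_0$ and by $\gamma_3(F')$, which $\theta$ kills. By (6), $\theta(N_0)$ lies in the closed subgroup generated by the elements $\Delta(\bar g)(X_2-X_1)$. This is contained in $\Delta(\Lambda)(X_2-X_1)$, which is closed as a continuous image of the compact ring $\Lambda$.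

**Step 2: turn stability into an identity of power series.** If $\alpha(N_0)=N_0$ then $\alpha(w_0)\in N_0$, so by (6) $(u\otimes u)(X_2-X_1)=\Delta(v)(X_2-X_1)$ for some $v\in\Lambda$. As $S$ is a domain,
$$u(X_1,Y_1)\,u(X_2,Y_2)=v(X_1+X_2+X_1X_2,\;Y_1+Y_2+Y_1Y_2).$$

**Step 3: specialize.** Setting $X_2=Y_2=0$ and using $u(0,0)=1$ gives $v=u$. Setting $X_1=Y_2=0$ then gives $u(0,Y_1)\,u(X_2,0)=u(X_2,Y_1)$. Since $u=1+XYh$, both factors on the left are $1$, so $u=1$. Hence $XYh=0$, $h=0$, and $f\in F''$. By (4), $\alpha$ is trivial on $F/F''$. $\square$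

So everything reduces to arithmetic: find $\sigma\in G_{\mathbb Q^{ab}}$ such that no lift acts trivially on $\Pi/\Pi''$.

## 5. Frobenius commutators on Jacobians with complex multiplication

The Galois action on $\Pi/\Pi''$ can be tested on Tate modules of Jacobians of cyclic covers, because these are subquotients of $\Pi/\Pi''$. A Jacobian that still has a nontrivial action of a commutator from $G_{\mathbb Q}$ will suffice.

For a profinite group $\Gamma$ let $\kappa(\Gamma)$ be the kernel of its maximal pro-$p$ quotient; it is characteristic, and $\Pi=\hat\Pi/\kappa(\hat\Pi)$. If $D\lhd\Gamma$ is open of $p$-power index, then $\kappa(D)$ is normal in $\Gamma$ and $\Gamma/\kappa(D)$ is an extension of the $p$-group $\Gamma/D$ by the pro-$p$ group $D/\kappa(D)$, hence pro-$p$. So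
$$\kappa(\Gamma)\subseteq\kappa(D).\tag{7}$$
Lifts act on $\Pi$ because $\kappa(\hat\Pi)$ is characteristic, and this defines $\rho_p\colon G_{\mathbb Q}\to\mathrm{Out}(\Pi)$. The $p$-group Belyi maps correspond to the open normal subgroups of $\Pi$. We also recall that, for a smooth projective geometrically irreducible curve $C$ over a subfield of $\overline{\mathbb Q}$, the pro-$p$ part of $\pi_1(C_{\overline{\mathbb Q}})^{ab}$ is $T_p\mathrm{Jac}(C)$, compatibly with the Galois action and with automorphisms of $C_{\overline{\mathbb Q}}$.

**Lemma 8.** Let $t\colon C\to\mathbb P^1$ be a morphism over $\mathbb Q$, with $C$ a smooth projective geometrically irreducible curve, such that $t_{\overline{\mathbb Q}}$ is a Galois Belyi map with cyclic group $\Delta_C$ of $p$-power order. Let $T=T_p\mathrm{Jac}(C)$. If some lift $\tilde\sigma$ of $\sigma\in G_{\mathbb Q}$ acts trivially on $\Pi/\Pi''$ (in particular if $\rho_p(\sigma)=1$), then $\sigma$ acts on $T$ as an element of $\Delta_C$.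

*Proof.* If $\rho_p(\sigma)=1$, every lift acts on $\Pi$ as an inner automorphism; correcting it by an element of $\hat\Pi$ gives a lift acting trivially. So we treat the first hypothesis.

**Step 1: realize $T$ inside $\hat\Pi$.** Let $C^\circ=t^{-1}(U)$, $H=\pi_1(C^\circ)\le\pi_1(U)$ and $D=H\cap\hat\Pi$. Then $D\lhd\hat\Pi$ with $\hat\Pi/D\cong\Delta_C$, and $H\hat\Pi=\pi_1(U)$. Let $R$ be the kernel of the surjection $D\to\pi_1(C_{\overline{\mathbb Q}})^{ab}\to T$, so $D/R=T$.

**Step 2: how $H$ and $\hat\Pi$ act on $T$.** The sequence $1\to D\to H\to G_{\mathbb Q}\to1$ maps onto the corresponding sequence for $\pi_1(C)$. So conjugation by $h\in H$ preserves $R$ and acts on $T$ through the Galois action of the image of $h$. Conjugation by $s\in\hat\Pi$ acts on $D$, up to inner automorphisms, through a deck transformation of $C^\circ_{\overline{\mathbb Q}}$. This extends to $C_{\overline{\mathbb Q}}$, so $R$ is preserved and $s$ acts on $T$ as an element of $\Delta_C$.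

**Step 3: $T$ is a subquotient of $\Pi/\Pi''$.** As $T$ is pro-$p$, (7) gives $\kappa(\hat\Pi)\subseteq\kappa(D)\subseteq R$. As $\Delta_C$ is abelian, $\hat\Pi'\subseteq D$, and as $T$ is abelian, $\hat\Pi''\subseteq D'\subseteq R$. So $D$ and $R$ are preimages of subgroups of $\Pi/\Pi''$, and $\tilde\sigma$ acts trivially on $D/R=T$.

**Step 4: conclude.** Write $\tilde\sigma=sh$ with $s\in\hat\Pi$ and $h\in H$; then $h$ lies over $\sigma$. On $T$ the identity equals (action of $s$) composed with $\sigma|_T$. So $\sigma|_T$ is the inverse of the action of $s$, an element of $\Delta_C$. $\square$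

**Lemma 9.** Let $p=2$. There is $\sigma\in G_{\mathbb Q^{ab}}$ such that no lift of $\sigma$ acts trivially on $\Pi/\Pi''$. In particular $\rho_2(\sigma)\neq1$.

*Proof.* **Step 1: the cover.** Let $E\colon y^2=x^3-x$ and $t=x^2$, of degree $4$. The map $x$ is branched over $0,\pm1,\infty$, which squaring sends to $0,1,\infty$, and squaring is branched over $0,\infty$. So $t$ is a Belyi map. The automorphism $[i](x,y)=(-x,iy)$ preserves $E$, since $(iy)^2=-(x^3-x)=(-x)^3-(-x)$, and preserves $t$; it has order $4$. So $t$ is Galois with group $\langle[i]\rangle$, cyclic of order $4$.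

**Step 2: scalars.** $V=T_2E\otimes\mathbb Q_2$ is a one-dimensional vector space over the field $\mathbb Q_2(i)$. An element $\tau\in G_{\mathbb Q(i)}$ commutes with $[i]$, so it acts by a scalar $\psi(\tau)\in\mathbb Q_2(i)^\times$. Complex conjugation $c$ satisfies $c[i]c^{-1}=[-i]$, so it is semilinear, and $c\tau c^{-1}$ acts by $\overline{\psi(\tau)}$.

**Step 3: Frobenius at $5$.** Let $\tau$ be a Frobenius element at a place over $5$. It lies in $G_{\mathbb Q(i)}$ because $5$ splits, and $E$ has good reduction at $5$. Over $\mathbb F_5$ the values $x=0,1,4$ give one point each, $x=2$ (where $x^3-x=1$) and $x=3$ (where $x^3-x=4$) give two each, and there is one point at infinity. So $\#E(\mathbb F_5)=8$, $a_5=6-8=-2$, and $\psi(\tau)^2+2\psi(\tau)+5=0$, that is, $\psi(\tau)=-1\pm2i$.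

**Step 4: the commutator.** Put $\sigma=c\tau c^{-1}\tau^{-1}\in G_{\mathbb Q^{ab}}$. It acts on $V$ by
$$\frac{\overline{\psi(\tau)}}{\psi(\tau)}=\frac{(-1\mp2i)^2}{5}=\frac{-3\pm4i}{5}\notin\{\pm1,\pm i\},$$
so not as an element of $\langle[i]\rangle$. By Lemma 8, no lift of $\sigma$ acts trivially on $\Pi/\Pi''$. $\square$

**Lemma 10.** For every prime $p$ there is $\sigma\in G_{\mathbb Q^{ab}}$ no lift of which acts trivially on $\Pi/\Pi''$.

*Proof.* For $p=2$ this is Lemma 9. Let $p$ be odd, $\zeta=\zeta_p$.

**Step 1: the cover.** Let $C$ be the smooth projective model of $y^p=t(1-t)$, with the map $t$. Over $\overline{\mathbb Q}$ it is Galois with group $\Delta_C=\langle y\mapsto\zeta y\rangle$. The function $t(1-t)$ has orders $1,1,-2$ at $0,1,\infty$, all prime to $p$, so $t$ is totally ramified over exactly $0,1,\infty$. From $2g-2=-2p+3(p-1)$ we get $g=(p-1)/2$.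

**Step 2: scalars.** Let $J=\mathrm{Jac}(C)$ and $V=T_pJ\otimes\mathbb Q_p$, of dimension $2g=p-1$. The endomorphism $\sum_{\delta\in\Delta_C}\delta$ of $J$ is push-forward to $C/\Delta_C=\mathbb P^1$ followed by pull-back. It is zero since $\mathrm{Jac}(\mathbb P^1)=0$. So $V$ is a module over $\mathbb Q_p[\Delta_C]/(\sum\delta)=\mathbb Q_p(\zeta)$, a field of degree $p-1$ over $\mathbb Q_p$, and it is one-dimensional. As in Lemma 9, $\tau\in G_{\mathbb Q(\zeta)}$ acts by a scalar $\psi(\tau)$. Since $c$ conjugates $y\mapsto\zeta y$ to $y\mapsto\zeta^{-1}y$, the element $c\tau c^{-1}$ acts by $\overline{\psi(\tau)}$, the bar being $\zeta\mapsto\zeta^{-1}$.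

**Step 3: Frobenius gives an element of $\mathbb Q(\zeta)$.** Let $\ell\equiv1\bmod p$ be prime, so $\ell\ne2,p$, and let $\tau$ be a Frobenius element at a place over $\ell$. As $\ell$ splits completely in $\mathbb Q(\zeta)$, $\tau\in G_{\mathbb Q(\zeta)}$. With $s=1-2t$ the curve $C$ becomes $s^2=1-4y^p$, which has good reduction at $\ell\nmid2p$. So $\tau$ acts on $V$ as the Frobenius endomorphism $\pi$ of the reduction $\bar J/\mathbb F_\ell$. The reduction of $y\mapsto\zeta y$ is defined over $\mathbb F_\ell$, which contains the $p$-th roots of unity, so $\pi$ commutes with $\mathbb Q(\zeta)\subset\mathrm{End}^0(\bar J)$. Since $\mathrm{End}^0(\bar J)\otimes\mathbb Q_p$ acts faithfully on $V$, the algebra $\mathbb Q(\zeta)[\pi]\otimes\mathbb Q_p$ embeds in the commutant of $\mathbb Q_p(\zeta)$ in $\mathrm{End}(V)$, which is $\mathbb Q_p(\zeta)$ because $V$ is one-dimensional. Comparing dimensions, $\pi\in\mathbb Q(\zeta)$. It is an algebraic integer and, by Weil, $\pi\bar\pi=\ell$.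

**Step 4: the commutator.** Put $\sigma=c\tau c^{-1}\tau^{-1}\in G_{\mathbb Q^{ab}}$. It acts on $V$ by $\bar\pi/\pi$. If this were a power of $\zeta$, then $(\pi)=(\bar\pi)$ and $(\pi)^2=(\ell)$, which is impossible because $\ell$ is unramified in $\mathbb Q(\zeta)$. So $\sigma$ does not act on $V$ as an element of $\Delta_C$; apply Lemma 8. $\square$

## 6. Derived length three: Theorems C and A

*Proof of Theorem C.* Take $\sigma$ from Lemma 10 and a lift acting by $\alpha$ as in (4). It is nontrivial on $F/F''$, so $\alpha(N_0)\neq N_0$ by Proposition 7. A closed normal subgroup is the intersection of the open normal subgroups containing it. If all open normal $N\supseteq N_0$ satisfied $\alpha(N)=N$, then $\alpha(N_0)=N_0$. So some open normal $N\supseteq N_0$ has $\alpha(N)\neq N$, that is, ${}^\sigma N\neq N$. By Lemma 2, $\phi_N$ is not defined over any abelian number field. Its group $G=F/N$ is a $p$-group, and $[G'',G']=1$ because $N\supseteq\gamma_3(F')$. So $G'''\subseteq[G'',G']=1$. If $G''$ were trivial, Theorem B would define $\phi_N$ over a cyclotomic field, which is abelian.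 So $G''\neq1$ and the derived length is exactly $3$. $\blacksquare$

*Proof of Theorem A.* This is Theorem C for $p=2$. $\blacksquare$

## 7. Normal automorphisms of free pro-$p$ groups are inner

Proposition 7 shows that one particular normal subgroup moves as soon as $\alpha$ is nontrivial on $F/F''$. Theorem D needs more: it asks which $\sigma$ fix all open normal subgroups of $\Pi$. An automorphism that preserves every open normal subgroup is called *normal*; inner automorphisms are normal. For abelian groups there are others: inversion on $\mathbb Z_p$ preserves every subgroup and is not inner. For free pro-$p$ groups of rank at least two there are none.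

**Proposition 11.** Let $F$ be a free pro-$p$ group of finite rank $r\ge2$, and $\alpha$ an automorphism with $\alpha(N)=N$ for every open normal $N\lhd F$. Then $\alpha$ is inner.

One cannot argue on the finite quotients $F/M$ alone. On $(\mathbb Z/p^2)^r$ multiplication by $1+p$ preserves all subgroups and is not inner. The plan is to look at the action on $M^{ab}$, and to use the normal closures of single commutators of elements of $M$.

*Proof.* **Step 1: all closed normal subgroups are preserved.** Each of them is an intersection of open normal ones.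

**Step 2: choose finite quotients with two independent subgroups of order $p$.** Let $M_0=\ker(F\to(\mathbb Z/p^2)^r)$, and let $M\subseteq M_0$ be open and normal in $F$; such $M$ are cofinal. Put $G=F/M$, $A=M^{ab}$ (a free $\mathbb Z_p$-module of finite rank), $V=A\otimes\mathbb Q_p$. Let $\alpha_G,\alpha_A$ be the automorphisms induced by $\alpha$. As $G$ maps onto $(\mathbb Z/p^2)^r$ with $r\ge2$, it is not cyclic. It is not generalized quaternion either, since those groups have abelianization $(\mathbb Z/2)^2$. By the classical classification of $p$-groups with a unique subgroup of order $p$, there are $k,k'\in G$ of order $p$ with $\langle k\rangle\cap\langle k'\rangle=1$.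

**Step 3: most vectors of $V$ have linearly independent orbit.** Let $F_d\subset F$ be the dense discrete free group on a basis, and $R=F_d\cap M$; then $F_d/R=G$. A normal subgroup of $p$-power index in $R$ contains the intersection of its finitely many $F_d$-conjugates, which is normal of $p$-power index in $F_d$. So $F$ induces on $R$ its full pro-$p$ topology, $M$ is the pro-$p$ completion of $R$, and $A=R^{ab}\otimes\mathbb Z_p$. The Cayley graph of $G$ on the $r$ generators has fundamental group $R$. Its chain complex gives an exact sequence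
$$0\to R^{ab}\otimes\mathbb Q\to\mathbb Q[G]^r\to\mathbb Q[G]\to\mathbb Q\to0.$$
By Maschke's theorem, $V\cong\mathbb Q_p\oplus\mathbb Q_p[G]^{r-1}$. Since $r\ge2$, $V$ contains a copy of $\mathbb Q_p[G]$. So $G$ acts faithfully on $V$, and the set $\mathcal O\subset V$ of vectors $v$ for which the family $(gv)_{g\in G}$ is linearly independent is nonempty. It is Zariski-open, its complement being given by the vanishing of minors.

**Step 4: a homomorphism that sees commutators.** Write $a\wedge b=a\otimes b-b\otimes a\in A\otimes A$, and let $\mathcal H=A\times(A\otimes A)$ with $(a,s)(b,t)=(a+b,s+t+a\otimes b)$. As in Lemma 6 this is a pro-$p$ group, in which the commutator of $(a,s)$ and $(b,t)$ is $(0,a\wedge b)$. As $M$ is free pro-$p$, the map $M\to A$ lifts to $M\to\mathcal H$. Restricting to $[M,M]$ gives a continuous homomorphism $\theta\colon[M,M]\to A\otimes A$ with $\theta([r,s])=\bar r\wedge\bar s$. Commutators generate $[M,M]$, so for every automorphism $\beta$ of $F$ with $\beta(M)=M$ we have $\theta\circ\beta=(\beta_A\otimes\beta_A)\circ\theta$.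

**Step 5: the key relation.** Let $a,b\in A$ with lifts $r,s\in M$, let $w=[r,s]$, and let $N$ be the closed normal subgroup of $F$ generated by $w$. By Step 4 with $\beta$ inner, a conjugate of $w$ by an element over $g\in G$ has image $ga\wedge gb$. So $\theta(N)\subseteq\sum_{g}\mathbb Z_p\,(ga\wedge gb)$, a closed subgroup. By Step 1, $\alpha(w)\in N$. Step 4 with $\beta=\alpha$ gives
$$\alpha_Aa\wedge\alpha_Ab=\sum_{g\in G}z_g\;ga\wedge gb\qquad\text{for some }z_g\in\mathbb Z_p.\tag{8}$$

**Step 6: supports of bivectors locate $\alpha_Av$.** For a bivector $t$ let $\mathrm{supp}(t)$ be the image of the contraction $V^*\to V$. It has even dimension, being the rank of an alternating form; for instance, for linearly independent $e_i$, $e_1\wedge e_2$ has support $\langle e_1,e_2\rangle$ and $e_1\wedge e_2+e_3\wedge e_4$ has support of dimension $4$. Let $v\in\mathcal O\cap A$ and $1\neq k\in G$, and take $a=v$, $b=kv$ in (8). For a left coset $C$ of $\langle k\rangle$ put $W_C=\mathrm{span}\{gv:g\in C\}$; as $v\in\mathcal O$, the sum of the $W_C$ is direct. If $g\in C$ then $gk\in C$. So the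 right side of (8) is $\sum_Ct_C$ with
$$t_C=\sum_{g\in C}z_g\;gv\wedge gkv\in\wedge^2W_C.$$
Functionals on the different $W_C$ can be chosen independently, so $\mathrm{supp}(\sum_Ct_C)=\bigoplus_C\mathrm{supp}(t_C)$. The left side of (8) has support the plane $\langle\alpha_Av,\alpha_Akv\rangle$, because $v,kv$ are independent and $\alpha_A$ is invertible. A sum of even dimensions equals $2$, so exactly one $t_C$ is nonzero, and $\alpha_Av\in W_C$ for this $C$.

**Step 7: $\alpha_Av$ is a multiple of one $gv$.** Step 6 for the two elements of Step 2 shows that $\alpha_Av=\sum a_g\,gv$ with $\{g:a_g\neq0\}$ inside a left coset of $\langle k\rangle$ and inside a left coset of $\langle k'\rangle$. Two elements $g,g'$ of both cosets have $g^{-1}g'\in\langle k\rangle\cap\langle k'\rangle=1$. So $\alpha_Av=\lambda gv$ with $\lambda\in\mathbb Q_p^\times$ and $g\in G$.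

**Step 8: one $g$ serves for all $v$.** By scaling, Step 7 holds for all $v\in\mathcal O$, with $\lambda,g$ depending on $v$. Hence
$$V=(V\setminus\mathcal O)\cup\bigcup_{g\in G}\{v:\alpha_Av\wedge gv=0\}$$
is a finite union of Zariski-closed sets. As $\mathbb Q_p$ is infinite, one of them is all of $V$, and it is not $V\setminus\mathcal O$. So for some $g$ every vector is an eigenvector of $g^{-1}\alpha_A$, which is therefore a scalar: $\alpha_A=\lambda g$ on $V$.

**Step 9: $\alpha$ is inner on $F/M$.** From $\alpha(rmr^{-1})=\alpha(r)\alpha(m)\alpha(r)^{-1}$ we get $\alpha_A(\bar rm)=\alpha_G(\bar r)\alpha_A(m)$ for $\bar r\in G$, $m\in A$. So $\lambda g\bar r=\alpha_G(\bar r)\lambda g$ on $V$, and by faithfulness $\alpha_G(\bar r)=g\bar rg^{-1}$.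

**Step 10: pass to the limit.** For $M\subseteq M_0$ let $S_M$ be the set of $g\in F$ such that $\alpha$ agrees modulo $M$ with conjugation by $g$. It is closed, nonempty by Step 9, and shrinks as $M$ shrinks; the $M$ form a directed family. By compactness there is $g$ in all $S_M$, and $\alpha$ is conjugation by $g$. $\square$

*Second proof of Theorem A.* Take $p=2$ and $\sigma$ from Lemma 9. A lift of $\sigma$ acts on $\Pi$, which is free pro-2 of rank $2$, by a non-inner automorphism, since $\rho_2(\sigma)\ne1$. By Proposition 11 there is an open normal $N\lhd\Pi$ with ${}^\sigma N\neq N$. As $\sigma\in G_{\mathbb Q^{ab}}$, Lemma 2 shows that $\phi_N$ is not defined over any abelian number field. $\blacksquare$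

## 8. The compositum of all fields of moduli

*Proof of Theorem D(a).* By Lemma 2 the compositum of the fields $K_N$, with $N$ running over the open normal subgroups of $\Pi$, is the fixed field of $\bigcap_N\mathrm{Stab}(N)$. An element $\sigma$ lies in this intersection iff its lifts act on $\Pi$ by normal automorphisms. By Proposition 11 this means inner automorphisms, that is, $\rho_p(\sigma)=1$. $\blacksquare$

Write $\Omega_p$ for this field, so $\mathrm{Gal}(\Omega_p/\mathbb Q)\cong\rho_p(G_{\mathbb Q})$.

*Proof of Theorem D(b).* Let $p=2$ and let $\Phi(\Pi)$ be the Frattini subgroup, so $\Pi/\Phi(\Pi)=\Pi^{ab}/2$. By (2), $\sigma$ acts on it as multiplication by $\chi(\sigma)\bmod2$, that is, trivially. We claim that the kernel of $\mathrm{Aut}(\Pi)\to\mathrm{Aut}(\Pi/\Phi(\Pi))$ is pro-2. Open characteristic subgroups $W$ are cofinal in $\Pi$, so it suffices to treat the finite 2-group $Q=\Pi/W$ with its generators $q_1,q_2$. The group of automorphisms of $Q$ trivial on $Q/\Phi(Q)$ acts on the set of pairs $(q_1',q_2')$ with $q_i'\in q_i\Phi(Q)$. All these pairs generate $Q$, so the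 action is free, and the order of the group divides $|\Phi(Q)|^2$, a power of $2$. Thus $\rho_2(G_{\mathbb Q})$, a closed subgroup of the image in $\mathrm{Out}(\Pi)$ of a pro-2 group, is pro-2. The Galois closure $K_N^{gal}$ lies in $\Omega_2$, which is Galois over $\mathbb Q$. So $\mathrm{Gal}(K_N^{gal}/\mathbb Q)$ is a finite quotient of a pro-2 group. $\blacksquare$

*Proof of Theorem D(c).* The main point is that $\mathrm{Gal}(\Omega_2/\mathbb Q)$ is not solvable as an abstract group.

**Step 1: an elliptic curve with large image.** Let $K=\mathbb Q(i)$ and $E'\colon y^2=x(x-1)(x-i)$, with $\lambda=i$. Since $\lambda^2-\lambda+1=-i$, $(-i)^3=i$ and $\lambda^2(\lambda-1)^2=-(i-1)^2=2i$, its $j$-invariant is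
$$256\,\frac{(\lambda^2-\lambda+1)^3}{\lambda^2(\lambda-1)^2}=256\cdot\frac{i}{2i}=128.$$
This is not one of the thirteen rational CM $j$-invariants (Silverman, *Advanced Topics in the Arithmetic of Elliptic Curves*, App. A §3), so $E'$ has no CM. By Serre (*Abelian $\ell$-adic Representations and Elliptic Curves*, IV.2.2) the image $\Gamma$ of $G_K$ in $\mathrm{GL}(T')\cong\mathrm{GL}_2(\mathbb Z_2)$, with $T'=T_2E'$, is open.

**Step 2: $T'$ is a subquotient of $\Pi$.** The map $t=x^4\colon E'\to\mathbb P^1$ over $K$ has degree $8$. It is unramified outside $0,1,\infty$, since $x$ is branched over $0,1,i,\infty$, whose fourth powers are $0,1,1,\infty$, and $x\mapsto x^4$ is branched over $0,\infty$. Let $H\le\pi_1(U_K)$, of index $8$, correspond to $t^{-1}(U_K)$, and put $D=H\cap\hat\Pi$. Let $B\supset D$ be the subgroup of $\hat\Pi$ that corresponds to the cover $x\mapsto x^4$. Then $D\lhd B$ has index $2$ and $B\lhd\hat\Pi$ has index $4$. Let $R=\ker(D\to T')$. By (7) applied twice, $\kappa(\hat\Pi)\subseteq\kappa(B)\subseteq\kappa(D)\subseteq R$. So $D$ and $R$ are preimages of subgroups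 of $\Pi$.

**Step 3: $\ker\rho_2$ has image of finite exponent in $\Gamma$.** Let $\sigma\in G_K\cap\ker\rho_2$, with a lift $\tilde\sigma\in\pi_1(U_K)$ that acts trivially on $\Pi$. As $[\pi_1(U_K):H]=8$, some power $\tilde\sigma^m$ with $1\le m\le8$ fixes the trivial coset of $H$, so $\tilde\sigma^{8!}\in H$. It acts on $T'=D/R$ trivially by Step 2. As an element of $H$ it acts through the Galois action of $\sigma^{8!}$. So the image $Z\lhd\Gamma$ of $G_K\cap\ker\rho_2$ has exponent dividing $8!$.

**Step 4: $Z$ misses a congruence subgroup.** The group $1+4M_2(\mathbb Z_2)$ is torsion-free. Let $g=1+2^kB_0$ with $k\ge2$ and $B_0\not\equiv0\bmod2$. For an odd prime $q$ we have $g^q\equiv1+q2^kB_0\bmod2^{k+1}$, so $g^q\neq1$. And $g^2=1+2^{k+1}B_0+2^{2k}B_0^2\equiv1+2^{k+1}B_0\bmod2^{k+2}$, so $g^2\ne1$. Hence there is no element of prime order. So $Z\cap(1+4M_2(\mathbb Z_2))=1$.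

**Step 5: a free subgroup.** Choose $n\ge1$ with $1+4^nM_2(\mathbb Z_2)\subseteq\Gamma$. By Step 4 it embeds in $\Gamma/Z$. The map $G_K\to\Gamma/Z$ kills $G_K\cap\ker\rho_2$, so $\Gamma/Z$ is a quotient of $\rho_2(G_K)\le\rho_2(G_{\mathbb Q})$. The matrices $\begin{pmatrix}1&4^n\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\4^n&1\end{pmatrix}$ lie in $1+4^nM_2(\mathbb Z_2)$. They are powers of $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\2&1\end{pmatrix}$, which freely generate a free group by Sanov's theorem, so they too generate a free group of rank $2$. A solvable group has only solvable subquotients. So $\rho_2(G_{\mathbb Q})\cong\mathrm{Gal}(\Omega_2/\mathbb Q)$ is not solvable.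

**Step 6: no bound on the derived length.** Suppose that for some $m$ every 2-group Belyi map $\phi_N$ were defined over a finite Galois extension $L_N/\mathbb Q$ with solvable group of derived length $\le m$. By Lemma 2, $K_N\subseteq L_N$, so $K_N^{gal}\subseteq L_N$ and $\mathrm{Gal}(K_N^{gal}/\mathbb Q)$ has derived length $\le m$. Since $\Omega_2$ is the compositum of the $K_N$, the group $\mathrm{Gal}(\Omega_2/\mathbb Q)$ embeds in $\prod_N\mathrm{Gal}(K_N^{gal}/\mathbb Q)$ and would have derived length $\le m$. This contradicts Step 5. $\blacksquare$
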